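# Splitting almost-disjoint collections into parts with small transversals

## Lines in the rational plane

Take all lines in $\mathbb Q^2$, that is, all sets $\{(x,y)\in\mathbb Q^2: ax+by=c\}$ with $a,b,c\in\mathbb Q$ and $(a,b)\ne(0,0)$. There are countably many lines, each is countably infinite, and two different lines share at most one point.

Is there a set $S\subseteq\mathbb Q^2$ that meets every line in exactly one point? No. If $S$ has two points, the line through them meets $S$ at least twice. If $S$ has at most one point, some line misses it.

Is there a set $S$ that meets every line in one or two points? Yes, and a greedy construction finds it. List the lines as $L_0,L_1,\dots$ and start with $S=\emptyset$. At stage $a$ the current $S$ is finite. If $L_a$ already meets $S$, do nothing. Otherwise add to $S$ a point of $L_a$ that lies on no line joining two points of $S$. Such a point exists: there are finitely many joining lines, each differs from $L_a$ because $L_a$ misses $S$, and each therefore meets $L_a$ in at most one point. No three points of $S$ ever become collinear, so every line meets the final $S$ in at most two points, and by its own stage it meets $S$ at least once.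

There is another way to relax the first request: cut the collection into two parts, each with its own set meeting every member of that part exactly once. This can be done without any recursion. The $x$-axis meets every vertical line exactly once, and the $y$-axis meets every non-vertical line exactly once.

So for this collection one set with bound $1$ fails, one set with bound $2$ succeeds, and two sets with bounds $1,1$ succeed. Allowing more points and allowing more parts are two kinds of help. How do they trade against each other, and how much help is needed when the collection has many more members than each member has points?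

## Transversals, splittings and the weight $\sum(n_i+1)$

The standing assumptions are the axiom of choice and the generalized continuum hypothesis (GCH), which says $2^{\aleph_\alpha}=\aleph_{\alpha+1}$ for all ordinals $\alpha$. We shall see exactly where GCH enters. Throughout, $m$ is a non-negative integer. A cardinal is identified with the set of ordinals below it. We use freely that $\kappa\cdot\kappa=\kappa$ for infinite $\kappa$, so that there are exactly $\kappa$ finite sequences of elements of $\kappa$, and that a successor cardinal $\lambda^+$ is regular: at most $\lambda$ ordinals below $\lambda^+$ have a common upper bound below $\lambda^+$.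

**Definition ($m$-almost-disjoint).** A collection $\mathcal A$ of sets is $m$-almost-disjoint ($m$-a-d) if $|A'\cap A''|<m+1$ for all distinct $A',A''\in\mathcal A$.

**Definition ($n$-transversal).** A set $S$ is an $n$-transversal of $\mathcal A$ if $1\le|A\cap S|<n+1$ for every $A\in\mathcal A$.

For finite $n$ the upper bound says $|A\cap S|\le n$. For infinite $n$ we have $n+1=n$, so it says $|A\cap S|<n$. The lines of $\mathbb Q^2$ form a $1$-a-d collection with a $2$-transversal and without a $1$-transversal.

**Definition (the proposition $P$).** Let $I$ be a non-empty index set, $n_i\ge1$ cardinals ($i\in I$), and $\mu,\nu$ ordinals. Then $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is the proposition: every $m$-a-d collection $\mathcal A$ of $\aleph_\mu$ sets, each of cardinality $\aleph_\nu$, can be split into subcollections $\mathcal A_i$, $i\in I$, such that each $\mathcal A_i$ admits an $n_i$-transversal.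

The lines show that $P(1,\aleph_0\to1,\aleph_0)$ is false. We write $\sum(n_i+1)$ for the cardinal sum over $i\in I$ and call it the weight of the system. In the example the failing system had weight $2$, and the two succeeding systems had weights $3$ and $4$.

Two results are taken as given. The first is due to Erdős and Hajnal and treats $|I|=1$.

**Theorem A (Erdős–Hajnal).** For the truth of $P(n,\aleph_\nu\to m,\aleph_\mu)$ it is sufficient that at least one of the following holds: (i) $\mu<\nu$; (ii) $\mu=\nu+r$ with $r$ finite and $n+1\ge mr+m+2$; (iii) $n\ge\aleph_0$. Moreover, for $m\ge1$ and assuming GCH, at least one of (i), (ii), (iii) is also necessary.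

**Theorem 1.** For the truth of $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ it is sufficient that at least one of the following holds:
(i) $\mu<\nu$;
(ii) $\mu=\nu+r$ ($r$ finite) and $\sum(n_i+1)\ge mr+m+2$;
(iii) $\sum(n_i+1)\ge\aleph_0$.

The case $m=0$, pairwise disjoint sets, is trivial and excluded. The paper "Splitting Almost-Disjoint Collections Of Sets Into" (https://old.renyi.hu/~p_erdos/1975-43.pdf) conjectures that this criterion is necessary as well as sufficient, assuming GCH. We prove this.

**Theorem 3 (GCH).** Let $m\ge1$. If none of (i), (ii), (iii) of Theorem 1 holds, then $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is false. Together with Theorem 1, the conditions are necessary and sufficient.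

Theorem 2, stated below, is the combinatorial construction behind it.

## Bad members and the budget $m(r+1)+1$

Let $I=\{1,\dots,k\}$ and let all $n_i$ be finite. Given sets $S_1,\dots,S_k$, call a member $A$ of a collection bad if
$$\text{for each } i:\quad A\cap S_i=\emptyset\ \text{ or }\ |A\cap S_i|\ge n_i+1. \tag{1}$$
A bad member cannot be put into any part for which $S_i$ is to serve. So if every choice of $S_1,\dots,S_k$ leaves a bad member, the collection cannot be split. Conversely, if some choice leaves no bad member, put each $A$ into $\mathcal A_i$ for the least $i$ with $1\le|A\cap S_i|\le n_i$; this splits the collection. Our task is therefore to build a collection in which every choice of $S_1,\dots,S_k$ leaves a bad member.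

Now the weight explains itself. To be bad at $i$ by excess, $A$ needs $n_i+1$ points of $S_i$, so at worst we must force $\sum(n_i+1)$ incidences. When $\mu=\nu+r$, failure of (ii) says
$$\sum(n_i+1)\le m(r+1)+1. \tag{2}$$
So with $\aleph_{\nu+r}$ sets we must be able to force any pattern of at most $m(r+1)+1$ incidences. For $r=0$ this budget is $m+1$, the number of points that two different members can never share. Each further cardinal raises the budget by $m$. This suggests an induction on $r$ in which each new member is a copy of an old one with $m$ extra points attached.

## Attaching one point to every line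

Here is the first attempt, in the smallest case $m=1$, $\nu=0$, $r=1$. We want $\aleph_1$ countable sets, $1$-a-d, with no $2$-transversal; the weight is $3=m(r+1)+1$.

Take $\omega_1$ layers, each a copy of $\mathbb Q^2$. For $1\le\alpha<\omega_1$ and each line $L$ choose a point $q(\alpha,L)\in\alpha\times\mathbb Q^2$ in an earlier layer, with different points for different lines of the same layer, and put
$$A^+(\alpha,L)=(\{\alpha\}\times L)\cup\{q(\alpha,L)\}.$$
This collection is $1$-a-d. Two members from the same layer $\alpha$ meet inside $\{\alpha\}\times\mathbb Q^2$, in at most one point. If $\alpha'<\alpha$, then $A^+(\alpha',L')$ lies in layers below $\alpha$, so it can meet $A^+(\alpha,L)$ only in $q(\alpha,L)$.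

Let $S$ be given, and let $S^\alpha$ be its trace on layer $\alpha$. We know that some line $L$ has $L\cap S^\alpha=\emptyset$ or $|L\cap S^\alpha|\ge2$. In the first case we need $q(\alpha,L)\notin S$; in the second we need $q(\alpha,L)\in S$ to reach $3$. But $q$ was fixed before $S$ was known, so we must let $q$ run through many guesses. One line cannot carry two guesses: two members containing the same $\{\alpha\}\times L$ would have infinite intersection. So the guesses must be distributed over different lines, and only guesses carried by a suitable line are of use.

This is where the attempt stops. The hypothesis "some line is bad" says nothing about which line. Distribute the guesses over the lines by slope, say, and let $S^\alpha$ be the $y$-axis in every layer. Then every non-vertical $L$ has $|L\cap S^\alpha|=1$, so $|A^+(\alpha,L)\cap S|$ is $1$ or $2$ whatever $q(\alpha,L)$ is. Every guess carried by a non-vertical line is wasted.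

Two requirements on the collection inside a layer come out of this.

1. It should be partitioned into many classes, and every class should contain a bad member, so that every guess can be given a class of its own.
2. The way of being bad should not depend on the class. If one class is bad only by missing $S$ and another only by excess, then a guess "these points lie in $S$" may sit in the wrong class. With several sets $S_i$, the set of indices for which we aim at excess must be decided before the class is chosen.

In addition, some of the incidences with $S_i$ will be supplied by attached points, so the layer must supply smaller numbers on demand. The following statement contains all of this.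

## A collection that is bad in every color

The guesses come from the following principle for an infinite cardinal $\lambda$.

**Definition (the principle $\bullet(\lambda)$).** For every set $E$ with $|E|=\lambda^+$ there is a family $\{W_\beta:\beta<\lambda^+\}$ of subsets of $E$, each of cardinality $\lambda$, such that every subset of $E$ of cardinality $\lambda^+$ contains some $W_\beta$.

If $2^\lambda=\lambda^+$, then $\bullet(\lambda)$ holds. The number of subsets of $E$ of size $\lambda$ is at most $(\lambda^+)^\lambda=(2^\lambda)^\lambda=2^\lambda=\lambda^+$, so we may let $\{W_\beta\}$ enumerate all of them; every set of size $\lambda^+$ contains a set of size $\lambda$. For example, if $2^{\aleph_0}=\aleph_1$ and $E=\omega_1$, we list all countably infinite subsets of $\omega_1$ in type $\omega_1$. So GCH gives $\bullet(\lambda)$ for every infinite $\lambda$, and this is the only use of GCH in the construction.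

Fix $m\ge1$ and $\kappa=\aleph_\nu$, and put $\kappa_r=\aleph_{\nu+r}$ for $r<\omega$.

**Theorem 2.** Let $r<\omega$ and assume $\bullet(\kappa_s)$ for all $s<r$ (nothing is assumed if $r=0$). Then there are a set $Y$ with $|Y|=\kappa_r$ and an $m$-a-d collection $\mathcal F$ of $\kappa_r$ subsets of $Y$, each of cardinality $\kappa$, partitioned into pairwise disjoint subcollections $\mathcal F_\eta$ ($\eta<\kappa_r$), with the following property:

$(*)_r$ For every $k<\omega$ and all $S_1,\dots,S_k\subseteq Y$ there is $I'\subseteq\{1,\dots,k\}$ such that for every $\eta<\kappa_r$ and all non-negative integers $t_i$ ($i\in I'$) with $\sum_{i\in I'}t_i\le m(r+1)+1$, there is $A\in\mathcal F_\eta$ with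
$$|A\cap S_i|\ge t_i\ (i\in I'),\qquad A\cap S_j=\emptyset\ (j\in\{1,\dots,k\}\setminus I'). \tag{3}$$

Note the order of the quantifiers: first $I'$, then the color $\eta$ and the numbers $t_i$, then $A$. The lines of $\mathbb Q^2$, partitioned by slope, violate even the case $k=1$, $m=1$, $r=0$: for $S$ the $y$-axis and a finite slope, every line of that slope meets $S$ exactly once, so neither $I'=\emptyset$ nor $I'=\{1\}$ with $t_1=2$ is possible.

The proof is by induction on $r$.

## The tree $\kappa^{<\omega}$: $\kappa$ sets with budget $m+1$

We prove Theorem 2 for $r=0$. Uniformity over colors will come from a tree: by moving to a node far enough up, we make each $S_i$ either absent above the node or present above every further node. Every color is represented at every node.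

**Step 1: the ground set and the canonical $(m+1)$-sets.** This step decides which $(m+1)$-sets we put into members of the collection, and how they get their colors.

Let $\kappa^{<\omega}$ be the set of finite sequences of ordinals below $\kappa$. Write $s\subseteq t$ if $t$ extends $s$, and $s\subsetneq t$ if it does so properly. Let $Y=\kappa^{<\omega}\times\kappa$, so $|Y|=\kappa$. For $x=(s,\xi)\in Y$ put $\mathrm{loc}(x)=s$, the location of $x$, and let $U_s=\{x\in Y:s\subseteq\mathrm{loc}(x)\}$. Fix pairwise distinct ordinals $b_{\eta,l}<\kappa$ for $\eta<\kappa$, $0\le l\le m$.

Call $T\subseteq Y$ canonical at $s$ with color $\eta$ if $T=\{x_0,\dots,x_m\}$ with $x_l\in U_{s^\frown b_{\eta,l}}$ for $0\le l\le m$. For instance, let $\kappa=\omega$, $m=1$, $b_{\eta,l}=2\eta+l$. A set canonical at $\emptyset$ with color $0$ consists of one point whose location begins with $0$ and one whose location begins with $1$. With color $1$, the locations begin with $2$ and with $3$.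

For canonical $T$ the following hold. The locations of $x_l$ and $x_{l'}$ with $l\ne l'$ extend $s$ and have different next entries, so distinct elements of $T$ have incomparable locations, and $|T|=m+1\ge2$. Every element of $T$ has location properly extending $s$. Finally, $T$ determines $s$ as the longest common initial segment of the locations of any two distinct elements of $T$, and then determines $\eta$ from the next entries, because the $b_{\eta,l}$ are pairwise distinct. Write $s=s(T)$.

**Step 2: filling up to size $\kappa$.** Members must have $\kappa$ points. We add to $T$ points that no other canonical set at the same node receives, but we take them from $Y$ itself, so that they too are subject to $S_1,\dots,S_k$. (If the added points formed a region outside all the sets $T$, a set $S$ with exactly one added point from each member would be a $1$-transversal.)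

For each $s$ there are exactly $\kappa$ sets canonical at $s$: there are $\kappa$ colors, each has at least one canonical set, and there are at most $\kappa$ finite subsets of $Y$. Partition $\{s\}\times\kappa$ into sets $Z_T$ of cardinality $\kappa$, one for each $T$ canonical at $s$. Put $A_T=T\cup Z_T$. Then $|A_T|=\kappa$, and
$$A_T\subseteq U_{s(T)}. \tag{4}$$
Let $\mathcal F_\eta=\{A_T:T\text{ canonical of color }\eta\}$ and $\mathcal F=\bigcup_\eta\mathcal F_\eta$.

**Step 3: $\mathcal F$ is $m$-a-d.** We show $|A_T\cap A_{T'}|\le m$ for canonical $T\ne T'$, with $s=s(T)$ and $s'=s(T')$.

First, $Z_T\cap Z_{T'}=\emptyset$: if $s=s'$ by the partition, and if $s\ne s'$ because the points have different locations. Hence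
$$A_T\cap A_{T'}=(T\cap T')\cup(Z_T\cap T')\cup(T\cap Z_{T'}).$$
If the last two sets are empty, then $|A_T\cap A_{T'}|=|T\cap T'|\le m$, since $T$ and $T'$ are different sets with $m+1$ elements each. Otherwise, by symmetry, there is $z\in Z_T\cap T'$. Then $\mathrm{loc}(z)=s$ because $z\in Z_T$, and $\mathrm{loc}(z)\supsetneq s'$ because $z\in T'$; so $s\supsetneq s'$.

If there were $x\in T\cap Z_{T'}$, then $s'=\mathrm{loc}(x)\supsetneq s$, a contradiction; so $T\cap Z_{T'}=\emptyset$. If there were $x\in T\cap T'$, then $\mathrm{loc}(x)\supsetneq s=\mathrm{loc}(z)$, so $x\ne z$ would be two elements of $T'$ with comparable locations, a contradiction; so $T\cap T'=\emptyset$. Finally $|Z_T\cap T'|\le1$, since all points of $Z_T$ have location $s$ while distinct elements of $T'$ have incomparable locations. So $|A_T\cap A_{T'}|\le1\le m$.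

As $|A_T|=\kappa>m$, it follows that $A_T\ne A_{T'}$ for $T\ne T'$. Since $T$ determines its color, the $\mathcal F_\eta$ are pairwise disjoint. Also $|\mathcal F|=\kappa$.

**Step 4: property $(*)_0$.** We find a node above which each $S_i$ has made up its mind, and read off $I'$.

Let $S_1,\dots,S_k\subseteq Y$, and let $s_0=\emptyset$. For $i=1,\dots,k$: if there is $t\supseteq s_{i-1}$ with $S_i\cap U_t=\emptyset$, let $s_i$ be such a $t$; otherwise let $s_i=s_{i-1}$. Put $s=s_k$. If the first alternative occurred at $i$, then $S_i\cap U_s\subseteq S_i\cap U_{s_i}=\emptyset$. If the second occurred, then $S_i\cap U_t\ne\emptyset$ for all $t\supseteq s_{i-1}$, in particular for all $t\supseteq s$. Let $I'$ be the set of $i$ of the second kind.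

(With $\kappa=\omega$ and $k=1$: for $S_1=U_{(5)}$ we may take $s=(0)$, and $I'=\emptyset$. If $S_1$ consists of the points whose location has even length, every $U_t$ meets $S_1$, so $s=\emptyset$ and $I'=\{1\}$.)

Let $\eta<\kappa$ and $\sum_{i\in I'}t_i\le m+1$. Choose $h:\{0,\dots,m\}\to I'\cup\{*\}$ with $|h^{-1}(i)|=t_i$ for $i\in I'$. For each $l$ choose $x_l\in S_{h(l)}\cap U_{s^\frown b_{\eta,l}}$ if $h(l)\in I'$; this set is non-empty by the choice of $s$. If $h(l)=*$, choose $x_l\in U_{s^\frown b_{\eta,l}}$ arbitrarily. The $x_l$ are distinct, since the sets $U_{s^\frown b_{\eta,l}}$ are pairwise disjoint, and $T=\{x_0,\dots,x_m\}$ is canonical at $s$ with color $\eta$. So $A_T\in\mathcal F_\eta$ and $|A_T\cap S_i|\ge t_i$ for $i\in I'$. By (4), $A_T\subseteq U_s$, which is disjoint from $S_j$ for $j\notin I'$. This proves (3), and with it the case $r=0$. $\square$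

## From $\lambda$ to $\lambda^+$: layers with $m$ guessed points

Assume Theorem 2 for $r$. Let $\lambda=\kappa_r$, let $Y$ and $\mathcal F=\bigcup_{\eta<\lambda}\mathcal F_\eta$ be as in the theorem for $r$, and assume $\bullet(\lambda)$. We prove the theorem for $r+1$; note $\kappa_{r+1}=\lambda^+$.

Here is the mechanism for $m=1$, $r=0$, $k=1$, where the new budget is $3$. Each layer $\alpha<\lambda^+$ gets its own $I_\alpha\in\{\emptyset,\{1\}\}$ from $(*)_0$, and $\lambda^+$ layers agree. If they agree on $\{1\}$, then $S$ has points in all those layers, so some guess $W_\beta$ consists of points of $S$. In a later agreeing layer $\alpha$, the color reserved for the guess $\beta$ contains $A$ with $|A\cap S^\alpha|\ge2$, and attaching a point guessed by $\beta$ gives $3$. If the layers agree on $\emptyset$, we use a guess consisting of points outside $S$ and an $A$ that misses $S^\alpha$. Every color of the layer works, so the reserved one works.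

**Step 1: guesses.** We set up the sets from which attached points will be taken; a guess must offer $\lambda$ different points in each of its $m$ coordinates.

Put $Y^+=\lambda^+\times Y$ and $E=\lambda^+\times Y^m$, both of size $\lambda^+$. Let $\{W_\beta:\beta<\lambda^+\}$ be as in $\bullet(\lambda)$ for $E$. Call $\beta$ good if the projection of $W_\beta$ to the first coordinate is injective. For good $\beta$ and $1\le j\le m$ let
$$C^\beta_j=\{(\gamma,y_j):(\gamma,y_1,\dots,y_m)\in W_\beta\}\subseteq Y^+.$$
Different elements of $W_\beta$ have different first coordinates, so $|C^\beta_j|=\lambda$.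

**Step 2: reserving a color of layer $\alpha$ for each task.** A task is a pair $(\beta,\zeta)$: "use the guess $\beta$ for a member of new color $\zeta$". Each layer must give different tasks different old colors.

For $\alpha<\lambda^+$ let
$$P_\alpha=\{(\beta,\zeta):\beta,\zeta<\alpha,\ \beta\text{ good, all first coordinates of elements of }W_\beta\text{ are}<\alpha\}.$$
Since $|\alpha|\le\lambda$, we have $|P_\alpha|\le\lambda$. Fix an injection $e_\alpha:P_\alpha\to\lambda$.

**Step 3: attaching the points.** Within one layer all attached points must be different, to keep intersections small; we choose them by a recursion of length at most $\lambda$.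

Fix $\alpha$. Consider the pairs $(p,A)$ with $p\in P_\alpha$ and $A\in\mathcal F_{e_\alpha(p)}$. Each $A\in\mathcal F$ lies in only one $\mathcal F_\eta$ and $e_\alpha$ is injective, so $A$ occurs in at most one pair; hence there are at most $|\mathcal F|=\lambda$ pairs. Well-order them in type $\le\lambda$. Going through this order, for the pair $(p,A)$ with $p=(\beta,\zeta)$ choose successively points
$$q^{\alpha,p,A}_j\in C^\beta_j\qquad(1\le j\le m),$$
each different from all points chosen earlier for this $\alpha$. At each moment fewer than $\lambda$ points have been used, because fewer than $\lambda$ pairs came before and each used $m$ points; since $|C^\beta_j|=\lambda$, the choice is possible. By the definition of $P_\alpha$, all these points lie in $\alpha\times Y$. Put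
$$A^+(\alpha,p,A)=(\{\alpha\}\times A)\cup\{q^{\alpha,p,A}_1,\dots,q^{\alpha,p,A}_m\},$$
$$\mathcal F^+_\zeta=\{A^+(\alpha,p,A):\alpha<\lambda^+,\ p=(\beta,\zeta)\in P_\alpha\text{ for some }\beta,\ A\in\mathcal F_{e_\alpha(p)}\}\qquad(\zeta<\lambda^+),$$
and $\mathcal F^+=\bigcup_\zeta\mathcal F^+_\zeta$.

**Step 4: sizes and disjointness of the classes.** We check the bookkeeping required by Theorem 2.

Each $A^+$ has cardinality $\kappa+m=\kappa$. The set $A^+(\alpha,p,A)$ determines $\alpha$, as its largest first coordinate ($A$ is non-empty and the $q_j$ lie in lower layers). Then it determines $A=\{y:(\alpha,y)\in A^+\}$. Then it determines $e_\alpha(p)$, the unique $\eta$ with $A\in\mathcal F_\eta$. Then it determines $p$, because $e_\alpha$ is injective, and so $\zeta$. Hence different triples give different sets, and the $\mathcal F^+_\zeta$ are pairwise disjoint. There are at most $\lambda^+\cdot\lambda=\lambda^+$ triples, so $|\mathcal F^+|\le\lambda^+$. Once $(*)_{r+1}$ is proved (it does not use this count), every $\mathcal F^+_\zeta$ is non-empty, by the case $k=0$; as these are $\lambda^+$ pairwise disjoint classes, $|\mathcal F^+|=\lambda^+$.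

**Step 5: $\mathcal F^+$ is $m$-a-d.** Take two different triples $(\alpha,p,A)$ and $(\alpha',p',A')$.

If $\alpha=\alpha'$, then $A\ne A'$, since $A$ determines $p$ within layer $\alpha$. The attached points of the two sets are different from each other by Step 3, and they lie outside $\{\alpha\}\times Y$. So the intersection is $\{\alpha\}\times(A\cap A')$, of size at most $m$.

If, say, $\alpha'<\alpha$, then $A^+(\alpha',p',A')\subseteq(\alpha'+1)\times Y\subseteq\alpha\times Y$, and the only points of $A^+(\alpha,p,A)$ in $\alpha\times Y$ are its $m$ attached points. So the intersection has size at most $m$. This is why exactly $m$ points can be attached.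

**Step 6: choosing $I'$.** For the property $(*)_{r+1}$ we first fix the index set, before any color or numbers are given.

Let $S_1,\dots,S_k\subseteq Y^+$. For $\alpha<\lambda^+$ let $S^\alpha_i=\{y:(\alpha,y)\in S_i\}$, and let $I_\alpha$ be a set given by $(*)_r$ for $S^\alpha_1,\dots,S^\alpha_k$. Since $\{1,\dots,k\}$ has only finitely many subsets, there is $I'$ such that $K=\{\alpha<\lambda^+:I_\alpha=I'\}$ has cardinality $\lambda^+$. We show that this $I'$ works.

**Step 7: points to be guessed exist in every layer of $K$.** Attached points must avoid $S_j$ for all $j\notin I'$. Let $V=Y^+\setminus\bigcup_{j\notin I'}S_j$. Then for every $\gamma\in K$: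

(a) for each $i\in I'$ there is $y$ with $(\gamma,y)\in S_i\cap V$;

(b) there is $y$ with $(\gamma,y)\in V$.

For (a), apply $(*)_r$ in layer $\gamma$ with $t_i=1$, all other numbers $0$, and any color; this is within the budget. We get $A\in\mathcal F$ with $A\cap S^\gamma_i\ne\emptyset$ and $A\cap S^\gamma_j=\emptyset$ for $j\notin I'$, and any $y\in A\cap S_i^\gamma$ will do. For (b), take all numbers $0$ and any $y\in A$; recall that $A$ is non-empty.

**Step 8: dividing the demand between attached points and the layer.** Let $\zeta<\lambda^+$, and let $t_i$ ($i\in I'$) be non-negative integers with $\sum t_i\le m(r+2)+1$. We let the attached points supply as much as they can.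

Choose integers $0\le u_i\le t_i$ with $\sum u_i=\min(m,\sum t_i)$. Then
$$\sum(t_i-u_i)\le m(r+1)+1. \tag{5}$$
Indeed, if $\sum t_i\ge m$ the left side is $\sum t_i-m\le m(r+1)+1$, and otherwise it is $0$. Since $\sum u_i\le m$, we can choose $h:\{1,\dots,m\}\to I'\cup\{*\}$ with $|h^{-1}(i)|=u_i$ for $i\in I'$.

**Step 9: finding a guess inside the set of correct points.** For $\gamma\in K$ and $1\le j\le m$ choose, by (a) and (b), a point $y^\gamma_j$ with $(\gamma,y^\gamma_j)\in S_{h(j)}\cap V$ if $h(j)\in I'$, and with $(\gamma,y_j^\gamma)\in V$ if $h(j)=*$. The set
$$G=\{(\gamma,y^\gamma_1,\dots,y^\gamma_m):\gamma\in K\}\subseteq E$$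
has cardinality $\lambda^+$, so $W_\beta\subseteq G$ for some $\beta$. This $\beta$ is good, because $G$ has only one element over each $\gamma$. By the choice of $G$,
$$C^\beta_j\subseteq V\ (1\le j\le m),\qquad C^\beta_j\subseteq S_{h(j)}\text{ if }h(j)\in I'. \tag{6}$$

**Step 10: the member of color $\zeta$.** It remains to find a layer of $K$ in which the task $(\beta,\zeta)$ is carried out.

As $|W_\beta|=\lambda$ and $\lambda^+$ is regular, the ordinals $\beta$, $\zeta$ and all first coordinates of elements of $W_\beta$ have a common bound below $\lambda^+$. The set $K$ has size $\lambda^+$ and so is unbounded. Hence there is $\alpha\in K$ larger than all of them, and $p=(\beta,\zeta)\in P_\alpha$.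

Since $I_\alpha=I'$, we may apply $(*)_r$ in layer $\alpha$ with the color $e_\alpha(p)$ and the numbers $t_i-u_i$, which is allowed by (5). We get $A\in\mathcal F_{e_\alpha(p)}$ with $|A\cap S^\alpha_i|\ge t_i-u_i$ for $i\in I'$ and $A\cap S^\alpha_j=\emptyset$ for $j\notin I'$. Consider $A^+=A^+(\alpha,p,A)\in\mathcal F^+_\zeta$, with attached points $q_j\in C^\beta_j$. These $m$ points are distinct, lie outside $\{\alpha\}\times Y$, and lie in $V$ by (6). So $A^+\cap S_j=\emptyset$ for $j\notin I'$. For $i\in I'$, at least $u_i$ of the $q_j$ lie in $S_i$, namely those with $h(j)=i$. Hence
$$|A^+\cap S_i|\ge(t_i-u_i)+u_i=t_i .$$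
This proves $(*)_{r+1}$ and completes the proof of Theorem 2. $\blacksquare$

Here $I'$ was fixed in Step 6, and the old color $e_\alpha(p)$ only in Step 10. This is where the quantifier order in $(*)_r$ is used.

## Necessity of conditions (i)–(iii)

We now prove Theorem 3. Assume GCH, $m\ge1$, and that (i), (ii), (iii) all fail.

**Step 1: reduction to a budget.** We find $r$ for which Theorem 2 covers the given weight. Since (iii) fails, $N=\sum(n_i+1)$ is finite, so $I$ is finite and all $n_i$ are finite; say $I=\{1,\dots,k\}$. Since (i) fails, $\mu\ge\nu$; write $\mu=\nu+\rho$. If $\rho$ is finite, put $r=\rho$; failure of (ii) gives $N\le mr+m+1=m(r+1)+1$. If $\rho\ge\omega$, choose a finite $r$ with $N\le m(r+1)+1$, which is possible since $m\ge1$. In either case $\nu+r\le\mu$.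

**Step 2: the collection.** We need exactly $\aleph_\mu$ sets, so we add harmless ones. GCH gives $\bullet(\kappa_s)$ for all $s<r$. Take $Y$ and $\mathcal F$ from Theorem 2 for $\kappa=\aleph_\nu$ and this $r$. Let $\mathcal A$ be $\mathcal F$ together with $\aleph_\mu$ pairwise disjoint sets of cardinality $\aleph_\nu$, all disjoint from $Y$. Since $|\mathcal F|=\aleph_{\nu+r}\le\aleph_\mu$, this is an $m$-a-d collection of $\aleph_\mu$ sets of cardinality $\aleph_\nu$.

**Step 3: it cannot be split.** Suppose $\mathcal A=\bigcup_{i\in I}\mathcal A_i$, where $S_i$ is an $n_i$-transversal of $\mathcal A_i$. Apply $(*)_r$ to $S_1\cap Y,\dots,S_k\cap Y$ to obtain $I'$, and take $t_i=n_i+1$ for $i\in I'$. This is allowed, as $\sum_{i\in I'}(n_i+1)\le N\le m(r+1)+1$. We get $A\in\mathcal F\subseteq\mathcal A$ with $A\subseteq Y$ such that $|A\cap S_i|\ge n_i+1$ for $i\in I'$ and $A\cap S_i=\emptyset$ for $i\notin I'$: a bad member in the sense of (1). But $A\in\mathcal A_i$ for some $i$, so $1\le|A\cap S_i|<n_i+1$, a contradiction. So $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is false. $\blacksquare$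

Return to the plane. For $m=1$, $\nu=0$ and two parts with bounds $1,1$, the weight is $4$. By Theorems 1 and 3, under GCH, every $1$-a-d collection of $\aleph_0$ or $\aleph_1$ countably infinite sets can be split into two parts with $1$-transversals (the thresholds are $3$ and $4$), but some collection of $\aleph_2$ such sets cannot (the threshold is $5$).

## How much of GCH is needed, and the case $\mu=\nu$ in ZFC

To refute $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ when (i)–(iii) fail, the proof uses only $\bullet(\aleph_{\nu+s})$ for $s<r$, where $r$ is the finite number chosen in Step 1 above. It is enough that $2^{\aleph_{\nu+s}}=\aleph_{\nu+s+1}$ for $s<r$. For $r=0$, in particular when $\mu=\nu$, nothing beyond ZFC is used. This gives the following.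

**Corollary (ZFC).** For $m\ge1$, $P((n_i),\aleph_\nu\to m,\aleph_\nu)$ holds if and only if $\sum(n_i+1)\ge m+2$.

For $\mu=\nu$, condition (i) fails, (ii) reads $\sum(n_i+1)\ge m+2$, and (iii) implies this inequality. So necessity is the argument just given with $r=0$, and sufficiency is the case $\mu=\nu$ of Theorem 1. Theorem 1 was taken as given under our standing assumptions; so that the corollary stands on ZFC alone, here is a direct proof of the case we need. It refines the greedy construction for lines.

**Proposition 4 (ZFC; the case $\mu=\nu$ of Theorem 1).** Let $\kappa=\aleph_\nu$ and $\sum(n_i+1)\ge m+2$. Then every $m$-a-d collection $\mathcal A$ of $\kappa$ sets of cardinality $\kappa$ can be split into $\mathcal A_i$ ($i\in I$) such that each $\mathcal A_i$ admits an $n_i$-transversal.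

**Step 1: reduction to a finite system.** We may assume that $I$ and all $n_i$ are finite. An $n'$-transversal is an $n$-transversal whenever $n'\le n$, and parts may be empty. So if $I$ is infinite, keep $m+2$ indices with bound $1$; if $I$ is finite but some $n_i$ is infinite, replace each infinite $n_i$ by $m+2$. The weight is still at least $m+2$.

**Step 2: the recursion.** We build pairwise disjoint sets $S_i$ point by point. List $\mathcal A$ as $(B_\xi)_{\xi<\kappa}$ so that each member occurs $\kappa$ times, hence at unboundedly many $\xi$. We define increasing sets $S^\xi_i$, pairwise disjoint for different $i$, starting with $S_i^0=\emptyset$ and taking unions at limits; put $S^\xi=\bigcup_iS^\xi_i$. At most one point is added per stage, so $|S^\xi|\le|\xi|<\kappa$. Call $A\in\mathcal A$ full at $\xi$ if $|A\cap S^\xi|\ge m+1$, and served at $\xi$ if $1\le|A\cap S^\xi_i|\le n_i$ for some $i$.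

At stage $\xi$ let $A=B_\xi$. If $A$ is served or $|A\cap S^\xi|\ge m+2$, do nothing. Otherwise some $i$ has $A\cap S^\xi_i=\emptyset$: if not, then $|A\cap S_i^\xi|\ge n_i+1$ for all $i$, and disjointness of the $S_i^\xi$ would give $|A\cap S^\xi|\ge m+2$. Add to $S_i$ a point of $A$ that lies outside $S^\xi$ and outside every full member other than $A$. Then $A$ is served at $\xi+1$.

Such a point exists. Each full member contains an $(m+1)$-subset of $S^\xi$, and each such subset lies in at most one member. As $|S^\xi|<\kappa$, there are fewer than $\kappa$ such subsets, so fewer than $\kappa$ full members. Each full member other than $A$ meets $A$ in at most $m$ points. Together with $S^\xi$ this excludes fewer than $\kappa$ of the $\kappa$ points of $A$.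

**Step 3: an invariant.** We claim that for every $A\in\mathcal A$ and every $\xi$, either $|A\cap S^\xi|\le m+1$, or $|A\cap S^\xi|=m+2$ and $A$ is served. A full member gains a point only at a stage with $B_\xi=A$ at which it is not served and has exactly $m+1$ points in $S^\xi$; it then has $m+2$ points and is served. From then on it gains no point: at its own stages nothing is done because it is served, and at other stages it is avoided because it is full. A member that is not full has at most $m$ points in $S^\xi$ and gains at most one per stage. At a limit, the increasing sets $A\cap S^\xi$ have at most $m+2$ elements, so they are eventually constant below the limit, and the claim carries over.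

**Step 4: the splitting.** Let $S_i=\bigcup_{\xi<\kappa}S_i^\xi$. For each $A$, by the invariant, $A\cap\bigcup_iS_i$ has at most $m+2$ points, so it stops changing at some stage $\xi_0<\kappa$. Suppose $1\le|A\cap S_i|\le n_i$ holds for no $i$. Then $A$ is unserved at all stages $\xi\ge\xi_0$, so $|A\cap S^\xi|\le m+1$ there. But $A=B_\xi$ for some $\xi\ge\xi_0$, and at that stage a point of $A$ is added, a contradiction. Put each $A$ into $\mathcal A_i$ for the least $i$ with $1\le|A\cap S_i|\le n_i$. $\blacksquare$

The count in Step 2 shows what is lost for $\mu>\nu$: at stages $\xi\ge\kappa$ there may be $\kappa$ full members, and the counting no longer guarantees a free point of $A$.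

## One collection for all systems, and sharpness of the budget

**One collection for all weights within the budget.** For given $m,\nu,r$, the collection $\mathcal F$ of Theorem 2 does not depend on the $n_i$. It works simultaneously for all finite systems with $\sum(n_i+1)\le m(r+1)+1$. It also fails everywhere: given any sets $S_i$, property $(*)_r$ with $t_i=n_i+1$ yields in every one of the $\aleph_{\nu+r}$ disjoint classes $\mathcal F_\eta$ a member $A$ with $|A\cap S_i|\notin[1,n_i]$ for all $i\in I$. So there are always $\aleph_{\nu+r}$ bad members.

**One collection for all finite systems.** Suppose $\mu\ge\nu+\omega$ and $\bullet(\aleph_{\nu+s})$ holds for all $s<\omega$. Take the collections of Theorem 2 for all $r<\omega$ on pairwise disjoint ground sets, and add $\aleph_\mu$ pairwise disjoint sets of cardinality $\aleph_\nu$ disjoint from these. The result is $m$-a-d. It has $\aleph_\mu$ members of cardinality $\aleph_\nu$, since the collections from Theorem 2 contribute $\aleph_{\nu+\omega}\le\aleph_\mu$. It cannot be split for any finite system of finite $n_i$: choose $r$ with $\sum(n_i+1)\le m(r+1)+1$ and argue as in Step 3 of Theorem 3 inside the $r$-th ground set.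

**The bound in $(*)_r$ is sharp.** The bound $m(r+1)+1$ cannot be raised to $m(r+1)+2$, even for $k=1$. Let $n=m(r+1)+1$. Then $n+1=mr+m+2$, so by Theorem A(ii) every $m$-a-d collection of $\aleph_{\nu+r}$ sets of size $\aleph_\nu$ has an $n$-transversal $S$, and we may intersect it with the ground set $Y$. For this $S$, no member $A$ satisfies $A\cap S=\emptyset$, which excludes $I'=\emptyset$, and none satisfies $|A\cap S|\ge m(r+1)+2$, which excludes $I'=\{1\}$ with $t_1=m(r+1)+2$.
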